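\title{A uniformly positive stochastic Ising model with zero potential that is not ergodic}

\begin{abstract}
Two uniformly positive stochastic Ising models with the same potential are either both or neither exponentially ergodic in $L_2$ of a Gibbs state. We show that the corresponding statement for exponential ergodicity in the uniform norm is false, already for the zero potential, whose only Gibbs state is the product of fair coins. Independent spin flips are exponentially ergodic in the uniform norm. On a countable tree-like set of sites we construct a second model, with bounded, uniformly positive rates that each depend on a bounded number of coordinates, which has an invariant measure other than the Gibbs state. The mechanism is a local ratchet that turns a majority of ones among the children of a node into a one at the node, although every single update uses a fair coin.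
\end{abstract}

\section{The question and the result}\label{sec:intro}

\subsection{Stochastic Ising models}

Let $S$ be a countable set and $X=\{-1,1\}^S$ with the product topology; $X$ is compact and metrizable, and $C(X)$ carries the supremum norm. For $\eta\in X$ and $x\in S$, let $\eta_x$ be the configuration obtained from $\eta$ by flipping the spin at $x$, and for finite $R\subset S$ let $\sigma_R(\eta)=\prod_{y\in R}\eta(y)$.

A \emph{potential} is a family $\{J_R\}$ of real numbers, indexed by the finite subsets of $S$, with $\sum_{R\ni x}|J_R|<\infty$ for every $x\in S$. A probability measure $\nu$ on $X$ is a \emph{Gibbs state} for $\{J_R\}$ if, for every finite $\Lambda\subset S$, every $\zeta\in\{-1,1\}^\Lambda$ and $\nu$-a.e.\ $\eta$, the conditional probability that the configuration equals $\zeta$ on $\Lambda$, given that it agrees with $\eta$ off $\Lambda$, is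
\[
\frac1{Z_\Lambda(\eta)}\exp\Big[\sum_{R\cap\Lambda\ne\emptyset}J_R\,\sigma_R(\zeta\eta)\Big].
\]
Here $\zeta\eta$ equals $\zeta$ on $\Lambda$ and $\eta$ off $\Lambda$, and $Z_\Lambda(\eta)$ is the normalizing constant. The set $\mathcal G$ of Gibbs states is nonempty and may have more than one element. For $J\equiv0$ the conditional law on $\Lambda$ is uniform whatever $\eta$ is, so $\mathcal G=\{\nu\}$ with $\nu$ the product of fair coins.

For $f\in C(X)$ let $\Delta_f(x)=\sup\{|f(\eta)-f(\zeta)|:\eta=\zeta\text{ off }x\}$ be the influence of the site $x$, and let $\mathcal D=\{f\in C(X):\sum_x\Delta_f(x)<\infty\}$. The space $\mathcal D$ contains all functions of finitely many coordinates and is therefore dense in $C(X)$. A \emph{spin system} is the Markov process with generator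
\[
\Omega f(\eta)=\sum_{x\in S}c(x,\eta)\,[f(\eta_x)-f(\eta)],
\]
where the flip rates $c(x,\eta)\ge0$ are continuous in $\eta$ and satisfy
\begin{equation}\label{eq:rates}
\sup_{x,\eta}c(x,\eta)<\infty,\qquad \sup_x\sum_{y\in S}\sup_\eta|c(x,\eta_y)-c(x,\eta)|<\infty .
\end{equation}
For $f\in\mathcal D$ the series converges absolutely and uniformly, because $|f(\eta_x)-f(\eta)|\le\Delta_f(x)$. The semigroup $P_t$ of the process on $C(X)$ has as its generator the closure $\overline\Omega$ of $\Omega$, and $\mathcal D$ is a core \cite[Theorem I.3.9]{Liggett}: every $h$ in the domain of $\overline\Omega$ is the uniform limit of functions $f_i\in\mathcal D$ with $\Omega f_i\to\overline\Omega h$ uniformly.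

A spin system is a \emph{stochastic Ising model} for the potential $\{J_R\}$ if $c(x,\eta)>0$ for all $x,\eta$ and if, for each $x$, the quantity $c(x,\eta)\exp[\sum_{R\ni x}J_R\sigma_R(\eta)]$ does not depend on $\eta(x)$. It is \emph{uniformly positive} if $\inf_{x,\eta}c(x,\eta)>0$. Every Gibbs state $\nu$ is reversible, hence invariant, for every such model, so $P_t$ extends to a contraction semigroup on $L_2(\nu)$. The defining condition fixes only the ratio $c(x,\eta)/c(x,\eta_x)=\exp[-2\sum_{R\ni x}J_R\sigma_R(\eta)]$. Two models for the same potential thus differ by a factor $a(x,\eta)>0$ that does not depend on $\eta(x)$, and if both are uniformly positive, then $a$ is bounded above and bounded away from zero. The freedom is a local clock speed, which may depend on the other spins. For $J\equiv0$ the condition says that $c(x,\eta)$ does not depend on $\eta(x)$; equivalently, the spin at $x$ is replaced by a fair coin toss at rate $2c(x,\eta)$.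

\subsection{Two notions of exponential ergodicity}

A spin system is \emph{exponentially ergodic in the uniform norm} if there are a probability measure $\mu$ on $X$ and an $\alpha>0$ such that for every $f\in\mathcal D$ there is a constant $C_f<\infty$ with
\[
\sup_{\eta\in X}\Big|P_tf(\eta)-\int f\,d\mu\Big|\le C_fe^{-\alpha t}\qquad(t\ge0).
\]
For $\nu\in\mathcal G$, a stochastic Ising model is \emph{exponentially ergodic in $L_2(\nu)$} if there is an $\alpha>0$ such that
\[
\Big\|P_tf-\int f\,d\nu\Big\|_{L_2(\nu)}\le e^{-\alpha t}\Big\|f-\int f\,d\nu\Big\|_{L_2(\nu)}\qquad(f\in L_2(\nu),\ t\ge0).
\]
The second notion measures relaxation from configurations that are typical for $\nu$; the first measures it from the worst configuration.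

\begin{remark}\label{rem:unique}
If a spin system is exponentially ergodic in the uniform norm with limit $\mu$, then it has no invariant probability measure other than $\mu$. Indeed, if $\mu'$ is invariant, then $\int f\,d\mu'=\int P_tf\,d\mu'\to\int f\,d\mu$ for $f\in\mathcal D$, and $\mathcal D$ is dense in $C(X)$. For a stochastic Ising model this forces $\mathcal G=\{\mu\}$.
\end{remark}

It is known that the $L_2$ notion does not see the choice of rates: if two uniformly positive stochastic Ising models have the same potential and $\nu\in\mathcal G$, then one of them is exponentially ergodic in $L_2(\nu)$ if and only if the other is. The following question, from \cite{Thesis}, asks for the analogue in the uniform norm.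

\medskip
\noindent\emph{Are any two uniformly positive stochastic Ising models with the same potential either both or neither exponentially ergodic in the uniform norm?}
\medskip

For finite $S$ the answer is yes, since both models are irreducible finite Markov chains and both are exponentially ergodic. For infinite $S$ one may still expect the answer yes: bounded changes of the local clock speeds look harmless, and for $J\equiv0$, where every update forgets the old value of the spin and every spin is updated at a rate bounded below, it is hard to see how anything could be remembered forever. On the other hand, the $L_2$ estimate comes from a quadratic form that is monotone in the rates (see the proof of Lemma~\ref{lem:L2}), and this argument only sees $\nu$-typical configurations.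

\subsection{The result}

A spin system is \emph{ergodic} if it has exactly one invariant probability measure and converges weakly to it from every initial law.

\begin{theorem}\label{thm:main}
There is a countable set $S$ such that for the potential $J\equiv0$, whose only Gibbs state is the product $\nu$ of fair coins, there are two uniformly positive stochastic Ising models on $\{-1,1\}^S$ with the following properties.
\begin{enumerate}
\item[(I)] Model I, with $c\equiv1$, is exponentially ergodic in the uniform norm.
\item[(II)] The rates of Model II each depend on a bounded number of coordinates. There are a function $f\in\mathcal D$ of one coordinate, with $0\le f\le1$ and $\int f\,d\nu=\frac12$, and a probability measure $\lambda_0$ on $X$ such that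
\[
\int P_tf\,d\lambda_0\ge0.99\qquad\text{for all }t\ge0 .
\]
Model II is not exponentially ergodic in the uniform norm. It is not even ergodic: it has an invariant measure that is not a Gibbs state.
\end{enumerate}
Both models are exponentially ergodic in $L_2(\nu)$.
\end{theorem}

The answer to the question is therefore no. The question allows an arbitrary countable $S$; the set constructed here is tree-like with exponential growth, and we claim nothing about restricted choices such as $S=\mathbb Z^d$.

Section~\ref{sec:ratchet} describes the local mechanism that produces a bias out of fair coins. Section~\ref{sec:model} builds Model II from it and proves the easy parts of the theorem. Section~\ref{sec:reduction} reduces the rest to an estimate on finite trees, Proposition~\ref{prop:finite}, which is proved by induction over the tree in Section~\ref{sec:induction} after the preparations of Section~\ref{sec:gates}. Except in the proof of Lemma~\ref{lem:L2}, we write spins as bits $(1+\eta(x))/2\in\{0,1\}$.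

\section{A ratchet made of fair coins}\label{sec:ratchet}

With $J\equiv0$ we cannot choose the outcome of an update, only the moments at which updates are fast. The following example shows that this is enough to create a bias.

\begin{example}\label{ex:two}
Take two bits, a parent $w$ and a child $z$. Resample $w$ at rate $1$ while $z=1$, and resample $z$ at rate $1$ while $w=1$. Neither rate depends on the bit that is being resampled. The state $(w,z)=(0,0)$ is frozen, and it cannot be reached: from $(0,1)$ only $w$ can change, and from $(1,0)$ only $z$. The other three states form the path
\[
(0,1)\ \longleftrightarrow\ (1,1)\ \longleftrightarrow\ (1,0),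
\]
with rate $\frac12$ on every arrow, so the uniform law on these three states is stationary. Start with $z=1$ and an arbitrary $w$. The chain stays on the path, and $\mathbb P(w=1)\to\frac23$. The uniform law on all four states is stationary too; it gives $w=1$ probability $\frac12$ only because it charges the frozen state.
\end{example}

The second rule is the essential one. Without it the child stays at $1$ and the parent becomes a fair bit. With it, a parent at $0$ is resampled until it equals $1$, and a parent at $1$ scrambles the child and so tends to switch off its own updates. The price is the knowledge that $z=1$.

One child turns certainty into probability $\frac23$, which is a loss. To gain, we give the parent $g$ children and allow its update only when three quarters of them equal $1$. Once the children are scrambled this is exponentially unlikely in $g$, so the parent is locked at $1$; and the rule tolerates a quarter of the children being wrong at the start.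

From now on $g=80$. For $z\in\{0,1\}^g$ let $|z|$ be the number of ones. Let $F_0,F_1,\dots,F_g$ be disjoint, locally finite sets of times, called \emph{rings}, each ring carrying a bit. The \emph{local dynamics} on states $(w,z)\in\{0,1\}\times\{0,1\}^g$ is as follows:
\begin{itemize}
\item a ring of $F_0$ with bit $\beta$ sets $w:=\beta$ if $|z|\ge\frac34g$, and does nothing otherwise;
\item a ring of $F_l$, $1\le l\le g$, with bit $\beta$ sets $z_l:=\beta$ if $w=1$, and does nothing otherwise.
\end{itemize}
Let
\[
L=\{(w,z):w=1\}\cup\{(w,z):w=0,\ |z|\ge\tfrac34g\}
\]
be the set of \emph{live} states; the other states are frozen. The set $L$ is invariant: $w$ can become $0$ only when $|z|\ge\frac34g$, and $z$ can change only when $w=1$. We say that the \emph{test over $[a,b)$ is passed} if, from every starting state in $L$, the local dynamics driven by the rings in $[a,b)$ ends with $w=1$. The test is a property of the rings and bits alone. This will matter later, when the starting state depends in an uncontrolled way on the past of a large system.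

Let the $F_i$ be independent Poisson processes of rate $2K$ with independent fair bits, and let $\varphi_K(t)$ be the probability that the test over an interval of length $t$ fails. The family of all trajectories started in $L$ is a finite Markov chain, so $\varphi_K$ is continuous.

\begin{lemma}\label{lem:test}
There is a $K\ge1$ such that $\mathbb E\varphi_K(d)\le2e^{-10}$ for $d\sim\mathrm{Exp}(1)$.
\end{lemma}

\begin{proof}
Rescale time so that the $F_i$ have rate $1$; an interval of length $t$ becomes one of length $2Kt$. We show that the trajectories started in $L$ coalesce quickly, and that a stationary trajectory rarely has $w=0$.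

Consider, in a unit time interval, the event that $F_0$ rings exactly once, in the first half and with bit $1$, and that every $F_l$ rings in the second half. Its probability is $\rho=\frac14e^{-1}(1-e^{-1/2})^g>0$. On this event all trajectories in $L$ have $w=1$ after the ring of $F_0$: those with $w=0$ have $|z|\ge\frac34g$ and are set to $1$, and those with $w=1$ are either set to $1$ or left alone. Then $w$ stays $1$ until the end of the interval, and each $z_l$ takes the bit of the last ring of $F_l$. So all trajectories agree at the end of the interval, and they agree from then on. Disjoint unit intervals are independent, hence the trajectories fail to have coalesced by time $u$ with probability at most $(1-\rho)^{\lfloor u\rfloor}$.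

The transition rates on $L$ are symmetric: the flip of $w$ has rate $\frac12$ in both directions if $|z|\ge\frac34g$, and the flip of $z_l$ has rate $\frac12$ in both directions if $w=1$. So the uniform law $\pi$ on $L$ is stationary. Run one more trajectory, from a $\pi$-distributed state independent of the rings. If all trajectories have coalesced and this one ends with $w=1$, the test is passed. Therefore
\[
\varphi_K(t)\le(1-\rho)^{\lfloor 2Kt\rfloor}+\pi(w=0).
\]
There are $2^g$ live states with $w=1$, so $\pi(w=0)\le\mathbb P(B\ge\frac34g)$ with $B\sim\mathrm{Bin}(g,\frac12)$. Hoeffding's bound gives $\mathbb P(B\ge\frac34g)\le e^{-g/8}=e^{-10}$; indeed $\mathbb Ee^{B-g/2}=(\cosh\frac12)^g\le e^{g/8}$, and Markov's inequality contributes the factor $e^{-g/4}$. Finally $\mathbb E(1-\rho)^{\lfloor2Kd\rfloor}\to0$ as $K\to\infty$ by dominated convergence.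
\end{proof}

We fix such a $K$ for the rest of the paper.

\section{The two models}\label{sec:model}

\subsection{Design}

A uniformly positive model must resample every spin at some small rate $2\varepsilon$ regardless of the configuration. A finite system of ratchets is then irreducible and relaxes to the uniform law. To keep a node at $1$ forever we must repair it again and again, much more often than at rate $\varepsilon$. Three difficulties arise. Each repair scrambles the children it uses, so the node needs many groups of children, and a group needs time to recover before it is used again. The children recover by the same mechanism, which leads to an infinite tree. And the local dynamics describes a node and one group only while these $g+1$ spins are isolated from the other groups, from the grandchildren and from the parent of the node.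

All three points are handled by \emph{gates}. Each group of children is connected to its parent through a gate that is rarely open and evolves independently of everything else, and the ratchet runs only while the gate is open. Since the gate must itself consist of spins with fair stationary law, we take $m$ spins and call the gate open when all of them equal $1$, which has probability $2^{-m}$. Each gate spin flips at rate $1/m$, so an open gate stays open for a time of mean $1$. A node has $k$ gates, with $k2^{-m}=\kappa$ small: openings at a node occur at rate $\kappa$, they rarely overlap, and a window of length $\theta=20/\kappa$ contains $20$ of them on average. The time scales are ordered as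
\[
\frac1K\ \ll\ 1\ \ll\ \frac1\kappa\ <\ \theta\ \ll\ \frac1\varepsilon,
\]
that is: update, open stretch, waiting time for a repair, recovery window, noise. One more condition is needed. A gate that has just closed is one flip away from being open, and it should not reopen within the recovery window $\theta$ of its group; this is ensured by taking $m$ large compared with $\theta^2$.

\subsection{Definition of Model II}

Let $q=\frac1{100}$, $g=80$, $\kappa=2^{-20}$ and $\theta=20\cdot2^{20}$, so that $\kappa\theta=20$. Let $m$ be an integer and $\varepsilon\in(0,1]$ a number with
\begin{equation}\label{eq:constants}
\frac{(\theta+1)^2}{m}\le\frac1{40000},\qquad(2\theta+3200)\,\varepsilon\le10^{-3},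
\end{equation}
and put $p_0=2^{-m}$ and $k=2^{m-20}$, so that $kp_0=\kappa$. Let $K$ be as in Lemma~\ref{lem:test}.

Let $\mathcal T$ be the infinite rooted tree, with root $o$, in which every node $v$ has $kg$ children $(v,j,l)$, $1\le j\le k$, $1\le l\le g$. The set $\{(v,j,l):1\le l\le g\}$ is \emph{group $j$ of $v$}. The set $S$ consists of one \emph{value site} for each node $v$, whose bit $\xi_v$ is the \emph{value} of $v$, and of $m$ \emph{gate sites} for each pair $(v,j)$. \emph{Gate $(v,j)$} is \emph{open} if its $m$ bits all equal $1$ and \emph{closed} otherwise; the gates $(v,1),\dots,(v,k)$ are the \emph{gates of $v$}. If $v$ lies in group $j$ of its parent $u$, the \emph{upper gate} $\gamma_v$ of $v$ is gate $(u,j)$. The root has no upper gate; by convention $\gamma_o$ is always closed.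

Gate sites flip at rate $1/m$. The value site of $v$ flips at rate
\[
c(v,\cdot)=\varepsilon+K\max(D_v,U_v),
\]
where the indicators $D_v$ and $U_v$ look down and up the tree:
\begin{itemize}
\item $D_v=1$ if for some $j$ gate $(v,j)$ is open and at least $\frac34g$ nodes of group $j$ of $v$ have value $1$;
\item $U_v=1$ if $v$ has a parent $u$, the gate $\gamma_v$ is open and $\xi_u=1$.
\end{itemize}
Neither $D_v$ nor $U_v$ depends on $\xi_v$, so no rate $c(x,\eta)$ depends on $\eta(x)$, which is the Ising condition for $J\equiv0$. We have $\min(\varepsilon,1/m)\le c\le K+1$. Each rate depends on at most $M=km+kg+m+1$ coordinates (the gates of $v$, the values of its children, its upper gate, the value of its parent), so it is continuous, and the second supremum in \eqref{eq:rates} is at most $MK$. Thus Model II is a uniformly positive stochastic Ising model for $J\equiv0$. So is Model I, with $c\equiv1$ on the same set $S$.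

The initial law $\lambda_0$ makes all values equal to $1$ and all gate bits independent and fair, and the test function is $f=\xi_o$. Note that $\lambda_0$ is singular with respect to $\nu$, since $\nu(\xi_v=1\text{ for all }v)=0$; decay in $L_2(\nu)$ therefore does not conflict with Theorem~\ref{thm:main}(II).

\subsection{Model I, and both models in $L_2$}

We use twice the following fact, which identifies parts of an infinite system with finite chains.

\begin{lemma}\label{lem:autonomous}
Let $\Lambda\subset S$ be finite, and suppose that the rates $c(x,\cdot)$, $x\in\Lambda$, of a spin system depend only on the coordinates in $\Lambda$. If $f$ depends only on the coordinates in $\Lambda$, then $P_tf$ is given by the semigroup of the finite Markov chain on $\{-1,1\}^\Lambda$ with these rates.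
\end{lemma}

\begin{proof}
The space $V$ of such functions is finite-dimensional, contained in $\mathcal D$ and mapped into itself by $\Omega$, and $\Omega|_V$ is the generator of the finite chain. With $h_s=e^{s\Omega|_V}f$, the map $s\mapsto P_{t-s}h_s$ has derivative $P_{t-s}(\Omega h_s-\Omega h_s)=0$ on $[0,t]$, so $P_tf=h_t$.
\end{proof}

\begin{lemma}\label{lem:modelI}
Model I satisfies $\sup_\eta|P_tf(\eta)-\int f\,d\nu|\le e^{-2t}\sum_x\Delta_f(x)$ for $f\in\mathcal D$.
\end{lemma}

\begin{proof}
Resample each site by a fair bit at rate $2$, independently over sites, and use the same clocks and bits for two initial states $\eta,\zeta$. Each spin flips at rate $1$, so by Lemma~\ref{lem:autonomous} $P_tf(\eta)=\mathbb Ef(\eta_t)$ for functions of finitely many coordinates, and by density for all $f\in C(X)$. The two copies agree at $x$ after the first ring at $x$, so they disagree at $x$ at time $t$ with probability at most $e^{-2t}$. Changing one coordinate at a time and using continuity gives $|f(\eta')-f(\zeta')|\le\sum_{x:\eta'(x)\ne\zeta'(x)}\Delta_f(x)$ for all $\eta',\zeta'$. Hence $|P_tf(\eta)-P_tf(\zeta)|\le e^{-2t}\sum_x\Delta_f(x)$. Integrate over $\zeta$ with respect to the invariant measure $\nu$.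
\end{proof}

\begin{lemma}\label{lem:L2}
Every stochastic Ising model for $J\equiv0$ with $c_0=\inf c>0$ is exponentially ergodic in $L_2(\nu)$, with $\alpha=2c_0$.
\end{lemma}

\begin{proof}
Let $f\in\mathcal D$. The map $\eta\mapsto\eta_x$ preserves $\nu$ and $c(x,\cdot)$. Averaging the term of $-\int f\,\Omega f\,d\nu$ with index $x$ with its image under this map gives
\[
-\int f\,\Omega f\,d\nu=\frac12\sum_x\int c(x,\eta)\,(f(\eta_x)-f(\eta))^2\,d\nu\ \ge\ \frac{c_0}2\sum_x\int(f(\eta_x)-f(\eta))^2\,d\nu .
\]
The functions $\sigma_R$ form an orthonormal basis of $L_2(\nu)$. If $f=\sum_R\hat f_R\sigma_R$, then $f(\eta_x)-f(\eta)=-2\sum_{R\ni x}\hat f_R\sigma_R(\eta)$ in $L_2(\nu)$, so the last sum over $x$ equals $4\sum_R|R|\hat f_R^2\ge4\sum_{R\ne\emptyset}\hat f_R^2=4\operatorname{Var}_\nu f$; this is the Efron--Stein inequality for fair coins. Hence $-\int h\,\overline\Omega h\,d\nu\ge2c_0\operatorname{Var}_\nu h$ for $h\in\mathcal D$, and, since $\mathcal D$ is a core, for all $h$ in the domain of $\overline\Omega$. For $f\in\mathcal D$ the function $P_tf$ lies in this domain and $\int P_tf\,d\nu$ is constant in $t$, so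
\[
\frac d{dt}\operatorname{Var}_\nu(P_tf)=2\int P_tf\;\overline\Omega P_tf\,d\nu\le-4c_0\operatorname{Var}_\nu(P_tf).
\]
Thus $\operatorname{Var}_\nu(P_tf)\le e^{-4c_0t}\operatorname{Var}_\nu f$ for $f\in\mathcal D$, and for all $f\in L_2(\nu)$ because $\mathcal D$ is dense in $L_2(\nu)$ and $P_t$ is a contraction.
\end{proof}

\section{Reduction to finite trees}\label{sec:reduction}

We want to follow sample paths built from Poisson clocks, and this needs no justification on a finite set of sites. So we cut the tree. For $n\ge1$ let $c_n=c$, except that $c_n(v,\cdot)=\varepsilon+KU_v$ for the value sites of nodes $v$ of depth $n$. These rates satisfy \eqref{eq:rates}; let $\Omega_n$ and $P^n_t$ be the generator and semigroup. Let $\Lambda_n$ consist of the value sites of depth at most $n$ and the gate sites of nodes of depth at most $n-1$. Under $c_n$ the rates at sites of $\Lambda_n$ depend only on coordinates in $\Lambda_n$, so by Lemma~\ref{lem:autonomous} the function $P^n_t\xi_o$ is computed from a finite Markov chain on $\{0,1\}^{\Lambda_n}$, the \emph{$n$-th truncated chain}.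

\begin{proposition}\label{prop:finite}
In the $n$-th truncated chain started from $\lambda_0$, we have $\mathbb P(\xi_o(t)=1)\ge1-q=0.99$ for all $0\le t\le n$.
\end{proposition}

The truncated chain is irreducible, so $\mathbb P(\xi_o(t)=1)\to\frac12$ as $t\to\infty$; some restriction on $t$ is unavoidable. What matters is that the time range grows with $n$ while the bound does not change.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:finite}]
Part (I) is Lemma~\ref{lem:modelI}, the $L_2$ statement is Lemma~\ref{lem:L2}, and the properties of the rates of Model II were verified in Section~\ref{sec:model}. The function $f=\xi_o$ satisfies $0\le f\le1$ and $\int f\,d\nu=\frac12$.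

The Trotter--Kurtz theorem \cite[Theorem I.2.12]{Liggett} says that if the generators converge on a core of the limit generator that is contained in the domains of all approximating generators, then the semigroups converge strongly. Here $\mathcal D$ is a core for the closures of $\Omega$ and of all $\Omega_n$, and for $\phi\in\mathcal D$
\[
\|\Omega_n\phi-\Omega\phi\|_\infty\le K\sum_{v\text{ of depth }n}\Delta_\phi(v)\longrightarrow0,
\]
since these sums run over disjoint parts of a convergent series. So $P^n_tf\to P_tf$ uniformly on $X$ for each $t$. For fixed $t$ and all $n\ge t$, Proposition~\ref{prop:finite} gives $\int P^n_tf\,d\lambda_0\ge0.99$, and therefore $\int P_tf\,d\lambda_0\ge0.99$.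

Let $\mu_T=T^{-1}\int_0^T\lambda_0P_t\,dt$. As $X$ is compact and metrizable, $\mu_{T_i}$ converges weakly to a probability measure $\mu^*$ along some sequence $T_i\to\infty$. For $\phi\in C(X)$ and $s\ge0$ we have $P_s\phi\in C(X)$ and $|\int P_s\phi\,d\mu_T-\int\phi\,d\mu_T|\le2s\|\phi\|_\infty/T$, so $\mu^*$ is invariant. Since $f$ is continuous, $\int f\,d\mu^*\ge0.99$, so $\mu^*$ differs from $\nu$, the only Gibbs state. Model II has the two invariant measures $\nu$ and $\mu^*$; it is not ergodic, and by Remark~\ref{rem:unique} it is not exponentially ergodic in the uniform norm.
\end{proof}

\section{Clocks and gates}\label{sec:gates}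

Fix $n$ and work with the $n$-th truncated chain. The \emph{height} of a node of depth at most $n$ is $n$ minus its depth. Nodes of height $0$ have no gates, and $D_v=0$ for them.

\subsection{Graphical representation}

Give each node $v$ two Poisson processes on $[0,\infty)$, the \emph{noise clock} $N_v$ of rate $2\varepsilon$ and the \emph{fast clock} $F_v$ of rate $2K$, each ring carrying a fair bit. At a ring of $N_v$ set $\xi_v$ to the bit. At a ring of $F_v$ set $\xi_v$ to the bit if $\max(D_v,U_v)=1$ at that moment, and do nothing otherwise. Give each gate site a fair bit at time $0$ and a Poisson process of rate $1/m$ on the whole line $\mathbb R$, at whose points the bit flips. All these objects are independent, all paths are right-continuous, and $\xi_v(0)=1$ for all $v$. A fair bit differs from the current value with probability $\frac12$, so the flip rates are those of the truncated chain, and the initial law is $\lambda_0$. At any fixed time the gate bits are fair and independent of the Poisson processes, so every gate is a stationary Markov chain indexed by $\mathbb R$. Negative times serve only to make the gate estimates free of boundary cases.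

Almost surely the ring and flip times are locally finite, no two times from different processes coincide, none equals $0$, and every gate opens and closes infinitely often in both time directions. We restrict the sample space once and for all to this event. It involves no time parameter, so statements that hold ``at every sample point and every time'' may later be applied at random times.

A \emph{stretch} of a gate is a maximal interval $[a,b)$ on which it is open; $a$ is an \emph{opening} and $b$ a \emph{closing}. For a node $v$, let $\mathcal A_v$ be the $\sigma$-field generated by the gates of $v$, and let $\mathcal H_v$ be generated by the clocks $N,F$ with their bits and by the gates of $v$ and of all its descendants in the truncated tree. The upper gate $\gamma_v$ is not part of $\mathcal H_v$. Consequently $\mathcal A_v$, $N_v$, $F_v$ and the $\sigma$-fields $\mathcal H_{(v,j,l)}$ of the children of $v$ are independent.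

\subsection{Estimates for one gate}

\begin{lemma}\label{lem:gate}
Consider one gate and a bounded interval $I\subset\mathbb R$ of length $|I|$. Let $r$ be the probability that the gate, started from a state with exactly one $0$, is open at some time in $[0,\theta]$.
\begin{enumerate}
\item[(G1)] The gate is open at a fixed time with probability $p_0$. The expected numbers of openings and of closings in $I$ both equal $|I|p_0$. The gate is open at some time in $I$ with probability at most $p_0(1+|I|)$.
\item[(G2)] For measurable $\varphi\ge0$ and $d\sim\mathrm{Exp}(1)$, $\ \mathbb E\sum_{[a,b):\,a\in I}\varphi(b-a)=|I|\,p_0\,\mathbb E\varphi(d)$, the sum being over stretches.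
\item[(G3)] $r\le1/40000$.
\item[(G4)] The expected number of closings in $I$ that are followed by an opening within time $\theta$ is $|I|p_0r$.
\item[(G5)] If $|I|=\theta$, the gate has an opening in $I$ with probability at least $\frac12\theta p_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(G1) Each of the $2^m$ states has stationary probability $p_0$. In a stationary chain the expected number of jumps in $I$ from one state to another is $|I|$ times the probability of the first state times the jump rate. The open state is left at rate $m\cdot\frac1m=1$, and it is entered at rate $\frac1m$ from each of the $m$ states with exactly one $0$; both counts give $|I|p_0$. A gate that is open at some time in $I$ is open at the left endpoint of $I$ or has an opening in $I$.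

(G2) Let $a_1<a_2<\cdots$ be the openings after the left endpoint of $I$; almost surely there is no flip at the endpoint. By the strong Markov property at $a_i$, the length of the stretch that starts at $a_i$ is $\mathrm{Exp}(1)$ and independent of the event $\{a_i\in I\}$. So the expectation equals $\sum_i\mathbb P(a_i\in I)\,\mathbb E\varphi(d)$, and $\sum_i\mathbb P(a_i\in I)=|I|p_0$ by (G1).

(G3) We compare two bounds for the expected time $\tau$ that the gate is open during $[0,\theta+1]$. If the gate opens at a time in $[0,\theta]$, its expected open time in the next unit of time is at least $\mathbb E\min(d,1)=1-e^{-1}\ge\frac12$, so $\tau\ge r/2$. On the other hand, the gate is open at time $t$ only if the bit that started at $0$ equals $1$, which has probability $\frac12(1-e^{-2t/m})\le t/m$. So $\tau\le(\theta+1)^2/(2m)$, and $r\le(\theta+1)^2/m\le1/40000$ by \eqref{eq:constants}.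

(G4) Right after a closing exactly one bit is $0$, and by symmetry $r$ does not depend on which. Apply the strong Markov property at the successive closings, as in (G2).

(G5) The probability equals the expected number of openings in $I$ that are not followed by another opening in $I$. To an opening in $I$ that is followed by another one in $I$ assign the closing between them. This map is injective, and the closing lies in $I$ and is followed by an opening within time $\theta$. By (G1) and (G4) the probability is at least $\theta p_0-\theta p_0r\ge\frac12\theta p_0$.
\end{proof}

\section{Induction over the tree}\label{sec:induction}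

\subsection{The statement to be proved by induction}

The naive hypothesis $\mathbb P(\xi_v(s)=1)\ge1-q$ is not enough, for two reasons. We need it at the moment when $\gamma_v$ opens, which is a random time. And we need independence across a group, whereas the values of siblings are dependent through their common upper gate and parent. We therefore look for an event $G_v(s)$ that depends only on the randomness below $v$, and that guarantees $\xi_v=1$ at time $s$ provided that the upper gate has been closed for the preceding time $\theta$. The guarantee is deterministic and does not depend on what happened to $\xi_v$ earlier.

\begin{lemma}\label{lem:main}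
For every node $v$ of height $h\ge1$ there are events $G_v(s)$, $s\in(0,h]$, such that:
\begin{enumerate}
\item[(a)] the set $\{(s,\omega):\omega\in G_v(s)\}$ belongs to $\mathcal B((0,h])\otimes\mathcal H_v$;
\item[(b)] at every sample point and for every $s\in(0,h]$: if $G_v(s)$ occurs and $\gamma_v$ is closed throughout $[(s-\theta)^+,s)$, then $\xi_v(s-)=1$;
\item[(c)] $\mathbb P(G_v(s))\ge1-q$ for each $s\in(0,h]$.
\end{enumerate}
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:finite} from Lemma~\ref{lem:main}]
The root has height $n$ and $\gamma_o$ is always closed, so $\mathbb P(\xi_o(t-)=1)\ge1-q$ for $0<t\le n$. At a fixed time there is almost surely no ring, so $\xi_o(t)=\xi_o(t-)$ almost surely. For $t=0$ we have $\xi_o(0)=1$.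
\end{proof}

\subsection{The events $G_v(s)$}

We define the events by recursion on the height. Let $v$ have height $h\ge1$, and if $h\ge2$ let the events of its children, which have height $h-1$, be defined already. First we single out the stretches during which a repair of $v$ works.

\begin{definition}\label{def:success}
A stretch $[a,b)$ of gate $(v,j)$ is \emph{successful} if $0<a\le h-1$ and:
\begin{enumerate}
\item[(S1)] no other gate of $v$ is open at any time in $[a,b)$;
\item[(S2)] gate $(v,j)$ is closed throughout $[a-\theta,a)$;
\item[(S3)] the noise clocks of the nodes in group $j$ of $v$ do not ring in $[a,b]$;
\item[(S4)] no gate of a node in group $j$ of $v$ is open at any time in $[a,b)$;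
\item[(S5)] $G_{(v,j,l)}(a)$ occurs for at least $\frac34g$ of the indices $l$;
\item[(S6)] the test with $F_0=F_v$ and $F_l=F_{(v,j,l)}$ over $[a,b)$ is passed.
\end{enumerate}
\end{definition}

For $h=1$ no stretch is successful, so the recursion starts by itself. Conditions (S2) and (S5) say that the group has recovered, (S1), (S3) and (S4) isolate the ratchet, and (S6) makes it work.

An unsuccessful stretch may well set $\xi_v$ to $0$, so only the most recent stretch counts. The \emph{last stretch before $s$} is the stretch with the largest closing time among all stretches $[a,b)$ of gates of $v$ with $b\le s$. It exists and is unique by the properties of the sample space. We denote it by $[\tau_1,\tau_2)$ and its gate by $(v,j^*)$; these depend on $s$. Let $W_s=[(s-\theta)^+,s]$.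

\begin{definition}\label{def:G}
For $s\in(0,h]$, $G_v(s)$ is the event that the following three conditions hold.
\begin{enumerate}
\item[(E1)] $N_v$ does not ring in $W_s$.
\item[(E2)] No gate of $v$ is open at any time in $[(s-1)^+,s]$.
\item[(E3)] Either (i) $s<\theta$ and no gate of $v$ is open at any time in $[0,s]$, or (ii) $\tau_1>(s-\theta)^+$ and the last stretch before $s$ is successful.
\end{enumerate}
\end{definition}

Alternative (i) covers early times, when $v$ still carries its initial value; alternative (ii) is shown in Figure~\ref{fig:time}. Condition (E2) has two consequences.
\begin{itemize}
\item[(A)] \emph{Under (E2), all gates of $v$ are closed throughout $[\tau_2,s]$.} A gate open at a time $t\in[\tau_2,s]$ is closed at time $s$, so it has a closing in $(t,s]$, later than $\tau_2$.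
\item[(B)] \emph{Under (E2) and $\tau_1>(s-\theta)^+$, we have $0<\tau_1<\tau_2\le s-1\le h-1$.} A gate is open on $[\tau_1,\tau_2)$ and $\tau_2\le s$, so $\tau_2\le(s-1)^+$; and $\tau_2>\tau_1>0$ forces $(s-1)^+=s-1$.
\end{itemize}
Fact (B) is the reason for the unit interval in (E2): each step down the tree goes back at least one unit of time, so the recursion reaches early times before it reaches the leaves.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.72cm,y=0.65cm]
\draw[->] (0,-1) -- (11.8,-1);
\foreach \x/\t in {0.5/{\tau_1-\theta},4.5/{s-\theta},7/{\tau_1},8.2/{\tau_2},9.8/{s-1},11/{s}}
  {\draw[dotted] (\x,4.5) -- (\x,-1); \node[below] at (\x,-1) {\small $\t$};}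
\node[left] at (0,4) {\small gate $(v,j^*)$};
\draw (0.5,4) -- (11,4); \draw[line width=3pt] (7,4) -- (8.2,4);
\node[left] at (0,3) {\small other gates of $v$};
\draw (7,3) -- (11,3);
\node[left] at (0,2) {\small upper gate $\gamma_v$};
\draw (4.5,2) -- (11,2);
\node[left] at (0,1) {\small noise clock $N_v$};
\draw (4.5,1) -- (11,1);
\node[left] at (0,0) {\small gates, noise of group};
\draw (7,0) -- (8.2,0);
\end{tikzpicture}
\caption{The repair of a node $v$ before a time $s\ge\theta$ (not to scale). A thin line marks an interval on which a gate is closed or a noise clock is silent; the thick line is the last open stretch $[\tau_1,\tau_2)$ of a gate of $v$. During this stretch $v$ and the group behind the gate follow the local dynamics, and afterwards the value of $v$ does not change up to time $s$.}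
\label{fig:time}
\end{figure}

We prove (a), (b), (c) together by induction on $h$; the induction hypothesis enters only through (S5).

\subsection{Proof of (a): measurability}

Number the stretches of each gate as $[a_i,b_i)$, $i\in\mathbb Z$, in increasing order with $a_0<0<a_1$, and the rings of each clock as $T_1<T_2<\cdots$. These are random variables, measurable with respect to the gate or clock in question. Let $\alpha<\beta$ be measurable functions of $(s,\omega)$. A clock is silent on $[\alpha,\beta]$ if and only if every $i$ has $T_i<\alpha$ or $T_i>\beta$. A gate is closed throughout $[\alpha,\beta]$ if and only if every $i$ has $a_i>\beta$ or $b_i\le\alpha$; for $[\alpha,\beta)$ replace $a_i>\beta$ by $a_i\ge\beta$. The outcome of the test over $[\alpha,\beta)$ is determined by the finite list of rings in $[\alpha,\beta)$, their order and their bits; there are countably many such lists, and each occurs on a measurable set. All these conditions are therefore measurable.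

It follows that (E1), (E2) and (E3)(i) define sets in $\mathcal B((0,h])\otimes\mathcal H_v$, and that for the $i$-th stretch $[a^j_i,b^j_i)$ of gate $(v,j)$ the conditions (S1)--(S4) and (S6) define events in $\mathcal H_v$. On $\{0<a^j_i\le h-1\}$, the indicator of $G_{(v,j,l)}(a^j_i)$ is the composition of $\omega\mapsto(a^j_i(\omega),\omega)$ with a function that is $\mathcal B((0,h-1])\otimes\mathcal H_{(v,j,l)}$-measurable by the induction hypothesis, and $\mathcal H_{(v,j,l)}\subset\mathcal H_v$. So success of this stretch is an event in $\mathcal H_v$. The stretch is the last one before $s$ if and only if $b^j_i\le s$ and every closing $b^{j'}_{i'}$ of a gate of $v$ satisfies $b^{j'}_{i'}\le b^j_i$ or $b^{j'}_{i'}>s$. Condition (E3)(ii) is the countable union over $(j,i)$ of the intersection of these two sets with $\{a^j_i>(s-\theta)^+\}$. This proves (a).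

\subsection{Proof of (b): the repair works}

Let $G_v(s)$ occur and let $\gamma_v$ be closed throughout $[(s-\theta)^+,s)$. On this interval $U_v=0$, and $N_v$ is silent by (E1).

In case (E3)(i) the interval is $[0,s)$, and $D_v=0$ on it because all gates of $v$ are closed. No ring changes $\xi_v$, which keeps its initial value $1$.

In case (E3)(ii) write $j=j^*$. Gate $(v,j)$ is the upper gate of every node in group $j$, and by (S2) it is closed throughout $[(\tau_1-\theta)^+,\tau_1)$. The induction hypothesis (b) holds at every sample point and every time in $(0,h-1]$, so it applies at the time $\tau_1$. With (S5) it shows that at least $\frac34g$ nodes of the group have value $1$ at time $\tau_1-$. A gate bit flips at $\tau_1$, so no clock rings then, and the values at $\tau_1$ are the same. Hence the state $(w,z)=(\xi_v,(\xi_{(v,j,l)})_l)$ at time $\tau_1$ lies in $L$, whatever the value of $\xi_v$.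

On $[\tau_1,\tau_2)$, which is contained in $[(s-\theta)^+,s)$, these $g+1$ bits follow the local dynamics. For $v$: $U_v=0$, $N_v$ is silent, and by (S1) gate $(v,j)$ is the only open gate of $v$, so $D_v=1$ if and only if $|z|\ge\frac34g$. For a node of the group: its upper gate is open, so $U=1$ if and only if $\xi_v=1$; $D=0$ by (S4); and its noise clock is silent by (S3). By (S6), $\xi_v(\tau_2-)=1$. On $[\tau_2,s)$ all gates of $v$ are closed by (A), so $D_v=U_v=0$ and $N_v$ is silent; hence $\xi_v(s-)=1$. This proves (b).

\subsection{Proof of (c): the probability of failure}

Fix $s\in(0,h]$ and write $W=W_s$; then $|W|\le\theta$. Let $\Gamma$ be the event that (E2) holds and $\tau_1>(s-\theta)^+$. The event $\Gamma$ and the variables $j^*,\tau_1,\tau_2$ are $\mathcal A_v$-measurable, and on $\Gamma$ we have $0<\tau_1\le h-1$ and $[\tau_1,\tau_2)\subset W$ by (B). If $G_v(s)$ fails, then (E1) fails, or (E2) fails, or (E2) holds while (E3)(i) fails and $\tau_1\le(s-\theta)^+$, or $\Gamma$ occurs and one of (S1)--(S6) fails for the last stretch. We bound these probabilities in turn.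

\smallskip\noindent\emph{(E1) fails.} The probability is at most $2\varepsilon\theta$.

\smallskip\noindent\emph{(E2) fails.} By (G1) for the $k$ gates of $v$, the probability is at most $2kp_0=2\kappa$.

\smallskip\noindent\emph{(E2) holds, (E3)(i) fails, $\tau_1\le(s-\theta)^+$.} If $\tau_2>(s-\theta)^+$, then a gate of $v$ is open at the fixed time $(s-\theta)^+$, which has probability at most $kp_0=\kappa$. If $\tau_2\le(s-\theta)^+$, then by (A) no gate of $v$ is open at any time in $W$. For $s<\theta$ this is (E3)(i), which is excluded; so $s\ge\theta$, $|W|=\theta$, and by (G5) and the independence of the $k$ gates the probability is at most $(1-\frac12\theta p_0)^k\le e^{-\kappa\theta/2}=e^{-10}$.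

\smallskip\noindent\emph{(S1) fails on $\Gamma$.} Then another gate of $v$ is open at time $\tau_1$ or opens in $(\tau_1,\tau_2)$. Either way one gate of $v$ opens at a time in $W$ at which a second one is open. For an ordered pair of distinct gates, condition on the first: the second is independent and open at each given time with probability $p_0$, so the expected number of such openings is $|W|p_0^2$ by (G1). Summing over pairs gives at most $k^2\theta p_0^2=\kappa^2\theta=20\kappa$.

\smallskip\noindent\emph{(S2) fails on $\Gamma$.} Then the last closing of gate $(v,j^*)$ before $\tau_1$ lies in $(\tau_1-\theta,\tau_1)$. It belongs to the fixed interval $[(s-\theta)^+-\theta,s]$ of length at most $2\theta$, and it is followed by an opening within time $\theta$. By (G4) and (G3) the probability is at most $k\cdot2\theta p_0r=40r\le10^{-3}$.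

\smallskip
The remaining conditions involve randomness independent of $\mathcal A_v$. We condition on $\mathcal A_v$, which fixes $j^*,\tau_1,\tau_2$; by independence, joint measurability and Fubini's theorem, the conditional probability of failure is the probability of failure for the deterministic group and interval, evaluated at $(j^*,\tau_1,\tau_2)$. One point needs care. The last stretch is selected by looking at the whole history of the gates up to time $s$, so its length need not be $\mathrm{Exp}(1)$. We avoid its law by summing over all candidates: on $\Gamma$ the last stretch is one of the stretches of gates of $v$ with opening in $W$, so by (G2), for measurable $\varphi\ge0$ and $d\sim\mathrm{Exp}(1)$,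
\begin{equation}\label{eq:sum}
\mathbb E\big[\mathbf 1_\Gamma\,\varphi(\tau_2-\tau_1)\big]\le k\theta p_0\,\mathbb E\varphi(d)=20\,\mathbb E\varphi(d).
\end{equation}

\smallskip\noindent\emph{(S3) fails on $\Gamma$.} One of $g$ clocks of rate $2\varepsilon$ rings in an interval of length $t$ with probability at most $2\varepsilon gt$. By \eqref{eq:sum} the probability is at most $20\cdot2\varepsilon g=3200\varepsilon$.

\smallskip\noindent\emph{(S4) fails on $\Gamma$.} The nodes of a group have $gk$ gates. By (G1), one of them is open at some time in an interval of length $t$ with probability at most $gkp_0(1+t)=g\kappa(1+t)$. By \eqref{eq:sum} the probability is at most $20\cdot2g\kappa=3200\kappa$.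

\smallskip\noindent\emph{(S5) fails on $\Gamma$.} Fix $j$ and $t\in(0,h-1]$. The events $G_{(v,j,l)}(t)$, $1\le l\le g$, lie in the independent $\sigma$-fields $\mathcal H_{(v,j,l)}$, and each fails with probability at most $q$ by the induction hypothesis (c). If fewer than $\frac34g$ of them occur, then all events in some set of $g/4$ indices fail; there are at most $2^g$ such sets, so this has probability at most $2^gq^{g/4}=(16/100)^{20}<10^{-15}$. The bound is uniform in $(j,t)$, and the induction hypothesis (a) provides the joint measurability needed to substitute $(j^*,\tau_1)$. The probability is less than $10^{-15}$.

\smallskip\noindent\emph{(S6) fails on $\Gamma$.} The test over a deterministic interval of length $t$ fails with probability $\varphi_K(t)$. By \eqref{eq:sum} and Lemma~\ref{lem:test} the probability is at most $20\cdot2e^{-10}=40e^{-10}$.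

\smallskip
We add the bounds and use \eqref{eq:constants}, $\kappa<10^{-6}$ and $e^{-10}<5\cdot10^{-5}$:
\begin{align*}
\mathbb P(G_v(s)^c)&\le(2\theta+3200)\varepsilon+(2+1+20+3200)\kappa+41e^{-10}+10^{-3}+10^{-15}\\
&\le0.001+0.0033+0.0021+0.001+10^{-15}<0.01=q .
\end{align*}
This proves (c) and completes the induction. Lemma~\ref{lem:main}, Proposition~\ref{prop:finite} and Theorem~\ref{thm:main} follow. \qed

\begin{remark}
The final sum shows why errors do not accumulate along the tree. All terms but one are local and do not involve $q$: the noise is controlled by $\varepsilon$, overlaps of gates by $\kappa$, the absence of any repair by $\kappa\theta$, the premature reuse of a group by $m$, and the failure of the ratchet by $g$ and $K$. The error $q$ of the level below enters only through (S5), where the slack of $g/4$ children turns it into $2^gq^{g/4}$, which is far smaller than $q$.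
\end{remark}

\begin{thebibliography}{9}

\bibitem{Liggett}
Liggett, \emph{Interacting Particle Systems}.

\bibitem{Thesis}
\emph{Stochastic Ising Models}, \texttt{https://github.com/lollox1k/Thesis}.

\end{thebibliography}
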